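# Two Riesz products that are neither equivalent nor mutually singular

## 1. Two products over the powers of three

Take the frequencies $1,3,9,27,\dots$ on the circle $\mathbb T=\mathbb R/2\pi\mathbb Z$, with normalized Lebesgue measure $\lambda$. Consider two infinite products.

The first is $\prod_{n\ge0}\bigl(1+2\cdot4^{-n-1}\cos 3^nt\bigr)$. The $n$-th factor lies between $1-\frac12 4^{-n}$ and $1+\frac12 4^{-n}$. Since $\sum 4^{-n}<\infty$ and no factor is below $\frac12$, the partial products converge uniformly to a continuous, strictly positive function. The measure $\mu$ with this density has the same null sets as $\lambda$.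

The second is $\prod_{n\ge0}(1+\cos 3^nt)$. Its partial products do not converge to a nice function, but they do converge as measures. Expand the product of the factors with $n\le N$. It is a sum of exponentials $e^{imt}$ with $m=\sum_{n\le N}\varepsilon_n3^n$, $\varepsilon_n\in\{-1,0,1\}$, and different choices of $\varepsilon$ give different $m$: two choices differ by $\sum\varepsilon'_n3^n$ with $|\varepsilon_n'|\le2$, and if the leading term has index $i$, it has modulus at least $3^i>2\sum_{n<i}3^n=3^i-1$. So nothing collides: the coefficient of $e^{imt}$ is $2^{-\ell}$, with $\ell$ the number of nonzero $\varepsilon_n$, and it no longer changes as more factors are multiplied in. The partial products are nonnegative with mean $1$, so they converge weak* to a probability measure $\mu$ whose Fourier coefficients are these numbers.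

Compare this $\mu$ with $\lambda$. Let $A_N(t)=\frac1N\sum_{n<N}\cos3^nt$. By orthogonality, $\int A_N^2\,d\lambda=\frac1{2N}$. For $\mu$ we read off $\int\cos 3^nt\,d\mu=\frac12$, and for $n\ne k$
$$\int\cos3^nt\,\cos3^kt\,d\mu=\tfrac12\int\bigl(\cos(3^n+3^k)t+\cos(3^n-3^k)t\bigr)d\mu=\tfrac12\bigl(\tfrac14+\tfrac14\bigr)=\tfrac12\cdot\tfrac12 .$$
So the functions $\cos 3^nt-\frac12$ are pairwise orthogonal in $L^2(\mu)$, each of norm at most $1$ (a variance is at most the second moment), and $\int(A_N-\frac12)^2d\mu\le\frac1N$. Along $N=k^2$ both bounds are summable, so $A_{k^2}\to0$ $\lambda$-almost everywhere and $A_{k^2}\to\frac12$ $\mu$-almost everywhere. These two events are disjoint: $\mu$ and $\lambda$ live on disjoint sets.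

One product has the same null sets as $\lambda$, which is itself the product with all coefficients $0$; the other shares nothing with $\lambda$. For two arbitrary measures much can happen in between: $\lambda$ and its restriction to a half circle are neither equivalent nor singular. *Can two products of the above kind, over the same frequencies, be in between?* This is the subject of the lecture.

## 2. Dissociate sets, Riesz products, and the dichotomy

What made the example work is the absence of collisions.

**Definition (dissociate set).** A set $\Lambda\subset\mathbb Z\setminus\{0\}$ is dissociate if for any finitely many distinct $\lambda_1,\dots,\lambda_k\in\Lambda$ and $\varepsilon_j\in\{-2,-1,0,1,2\}$, the equality $\sum\varepsilon_j\lambda_j=0$ implies that all $\varepsilon_j$ are $0$.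

The powers of $3$ are dissociate, by the leading-term argument above. The powers of $2$ are not, since $2\cdot1-2=0$. From now on $\Lambda=\{\lambda_n:n\ge0\}$ is an infinite dissociate set with distinct $\lambda_n$, and $\chi_n(t)=e^{i\lambda_nt}$. A *word* is an integer $\sum_j\varepsilon_j\lambda_{n_j}$ with finitely many distinct $n_j$ and $\varepsilon_j\in\{-1,1\}$; the empty word is $0$. A word determines its letters, because the difference of two representations has coefficients in $\{-2,\dots,2\}$.

**Definition (Riesz product).** Let $a=(a_n)$ be complex numbers with $|a_n|\le\frac12$. The Riesz product is the weak* limit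
$$\mu_a=\prod_{n\ge0}(1+a_n\chi_n+\bar a_n\bar\chi_n)$$
of the probability measures $\prod_{n\le N}(1+a_n\chi_n+\bar a_n\bar\chi_n)\,d\lambda$.

Each factor is at least $1-2|a_n|\ge0$. The limit exists for the reason seen in Section 1. The Fourier coefficients, with $\hat\mu(m)=\int e^{-imt}d\mu$, become constant in $N$; trigonometric polynomials are dense in $C(\mathbb T)$; so for probability measures convergence of all Fourier coefficients is weak* convergence. The limit has
$$\hat\mu_a\Bigl(\sum_j\varepsilon_j\lambda_{n_j}\Bigr)=\prod_ja_{n_j}^{(\varepsilon_j)},\qquad a^{(1)}=a,\quad a^{(-1)}=\bar a,\qquad \hat\mu_a(0)=1,$$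
and $\hat\mu_a(m)=0$ if $m$ is not a word. For instance, over the powers of $3$ the integer $2\cdot3^n=3^{n+1}-3^n$ is a word, and $\hat\mu_a(2\cdot3^n)=a_{n+1}\bar a_n$. The coefficients do not depend on the enumeration of $\Lambda$.

**Conventions.** An integral $\int$ without limits and without a measure is with respect to normalized Lebesgue measure. We write $\mu\sim\nu$ for mutual absolute continuity (equivalence) and $\mu\perp\nu$ for mutual singularity. For continuous $f\ge0$, $f\mu$ is the measure with density $f$ with respect to $\mu$.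

For finite positive measures $\mu,\nu$ and $\tau=\mu+\nu$, put $S=\{\frac{d\mu}{d\tau}>0,\ \frac{d\nu}{d\tau}>0\}$. Then
$$\mu|_S\sim\nu|_S\quad\text{and}\quad\mu|_{S^c}\perp\nu|_{S^c}. \tag{1}$$
These two properties determine $S$ up to a $\tau$-null set: if $S'$ also has them, then on $S\setminus S'$ and on $S'\setminus S$ the two measures are both equivalent and singular, so both vanish there. Also, $\mu\perp\nu$ exactly when $\int\sqrt{\frac{d\mu}{d\tau}\frac{d\nu}{d\tau}}\,d\tau=0$. The problem, posed in "On dichotomy of Riesz products" (https://www.fim.uni-passau.de/fileadmin/dokumente/fakultaeten/fim/lehrstuhl/ritter/publications/ritter79b.pdf), is to prove or disprove: *for every dissociate $\Lambda$ and all $a,b$ with $|a_n|,|b_n|\le\frac12$, either $\mu_a\sim\mu_b$ or $\mu_a\perp\mu_b$.*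

We quote two known results. For $\mu_a,\mu_b$ over the same dissociate set,
$$\sum|a_n-b_n|^2=\infty\ \Rightarrow\ \mu_a\perp\mu_b,\qquad \sum\frac{|a_n-b_n|^2}{1-|a_n+b_n|}<\infty\ \Rightarrow\ \mu_a\sim\mu_b, \tag{2}$$
where a term $0/0$, which occurs exactly when $a_n=b_n$ and $|a_n|=\frac12$, counts as $0$. These conditions are essentially the best possible ones expressible by the coefficients $a_n,b_n$ alone.

**Remark D.** *If $\limsup|a_n|<\frac12$, the dichotomy holds for every dissociate set.* If $\sum|a_n-b_n|^2=\infty$, then $\mu_a\perp\mu_b$ by (2). Otherwise $a_n-b_n\to0$, so $\limsup|a_n+b_n|=\limsup|2a_n|<1$ and $1-|a_n+b_n|\ge c>0$ for large $n$. The finitely many other terms of the second series are finite, because $|a_n+b_n|=1$ forces $a_n=b_n$ and $|a_n|=\frac12$. So the second series converges and $\mu_a\sim\mu_b$. In particular, in any counterexample the coefficients must accumulate at modulus $\frac12$.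

In general the dichotomy is false, and it fails even for rapidly growing frequencies and positive coefficients.

**Theorem A.** There are a dissociate set of positive integers $\lambda_0<\lambda_1<\cdots$ with $\lambda_{n+1}\ge3\lambda_n$ and $\lambda_{n+1}/\lambda_n\to\infty$, and real sequences $0<b_n\le a_n\le\frac12$, such that, with $U=\{\cos t>0\}$ and $V=\{\cos t<0\}$:

* $\mu_a|_U\perp\mu_b|_U$ and $\mu_a|_V\sim\mu_b|_V$;
* $\mu_a(U),\mu_b(U),\mu_a(V),\mu_b(V)$ are all $>0$, and $\mu_a(U\cup V)=\mu_b(U\cup V)=1$.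

In particular $\mu_a,\mu_b$ are neither equivalent nor mutually singular.

Two positive results delimit the phenomenon. Their proofs are the natural first attempts at proving the dichotomy, and we shall see where each one stops.

**Theorem B.** Let $\Lambda=\{\lambda_k\}_{k\ge0}$ be dissociate and $d_n=\gcd(\lambda_k:k\ge n)$. Suppose that for infinitely many $n$ the following holds: if $\varepsilon_k\in\{-2,\dots,2\}$ and $d_n\mid\sum_{k<n}\varepsilon_k\lambda_k$, then all $\varepsilon_k=0$. Then any two Riesz products over $\Lambda$ are equivalent or mutually singular. This applies in particular if $\lambda_n\mid\lambda_{n+1}$ for all $n$.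

**Theorem C.** Let $\Lambda$ be dissociate, enumerated so that $|\lambda_n|$ increases, with $\sum_n|\lambda_n|/|\lambda_{n+1}|<\infty$. Put $p_a(x)=1+2\,\mathrm{Re}(ae^{ix})$ and $\rho(a,b)=\int\sqrt{p_ap_b}$. Then $\mu_a\sim\mu_b$ if $\sum(1-\rho(a_n,b_n))<\infty$, and $\mu_a\perp\mu_b$ otherwise.

## 3. Absence of atoms and a local Kakutani criterion

We first clear away a technical point.

**Lemma 1.** A Riesz product over an infinite dissociate set has no atoms.

*Proof.* Fix $x\in\mathbb T$ and let $T=\frac1k\sum_{n=1}^ke^{-i\lambda_nx}\chi_n$. Then $|T|\le1$ and $T(x)=1$, so $\mu_a(\{x\})\le\int|T|^{2r}d\mu_a$ for every $r$. Write $|T|^{2r}=T^r\bar T^r$ and expand: it is $k^{-2r}$ times a sum over $2r$-tuples of indices of unimodular constants times $\chi_{n_1}\cdots\chi_{n_r}\bar\chi_{n_{r+1}}\cdots\bar\chi_{n_{2r}}$. If the $2r$ indices are distinct, the $\mu_a$-integral of this product is a Fourier coefficient at a word with $2r$ letters, of modulus at most $2^{-2r}=4^{-r}$. There are at most $\binom{2r}2k^{2r-1}$ other tuples,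 each contributing at most $1$. So $\mu_a(\{x\})\le4^{-r}+\binom{2r}2/k$. Let $k\to\infty$, then $r\to\infty$. $\square$

Now suppose for a moment that the functions $\lambda_nt$ were independent random variables. Then $\mu_a$ and $\mu_b$ would be product measures on $\mathbb T^{\mathbb N}$ with marginals $p_{a_n}(x)\,dx$, $p_{b_n}(x)\,dx$, and Kakutani's theorem would apply: two infinite product measures with equivalent marginals are equivalent if $\sum(1-\rho_n)<\infty$ and mutually singular otherwise, where $\rho_n=\int\sqrt{p_{a_n}p_{b_n}}$ is the Hellinger affinity of the $n$-th marginals. This suggests replacing independence by an approximate statement: integrating one more factor against everything that came before changes the integral almost by a constant. We want a version that can be restricted to part of the circle, so we carry along a weight $f$.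

**Proposition 2.** Let $P_n,Q_n\ge0$ and $D_n>0$ be continuous on $\mathbb T$ with $Q_n=P_nD_n$ (indices $n\ge0$, or $n\ge1$), and let $R_n=\sqrt{P_nQ_n}$ and $\Phi_N=\prod_{k\le N}D_k^{1/2}$. Let $\mu,\nu$ be finite measures such that, weak*,
$$\prod_{k\le N}P_k\,\lambda\to\mu,\qquad\prod_{k\le N}Q_k\,\lambda\to\nu,\qquad\Phi_N^2\mu\to\nu,\qquad\Phi_N^{-2}\nu\to\mu .$$
Let $f\ge0$ be continuous, $n_0\in\mathbb N$ (with $0$ allowed), $\eta_n\ge0$, $\sum\eta_n<\infty$, and suppose that for all $n>n_0$ and every $F=f\prod_{k<n}S_k$ with $S_k\in\{P_k,Q_k,R_k\}$,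
$$\Bigl|\int FP_n-\int F\Bigr|\le\eta_n,\qquad\Bigl|\int FQ_n-\int F\Bigr|\le\eta_n. \tag{3}$$
Let $h_n\in[0,1]$.

(a) If $\int FR_n\le(1-h_n)\int F+\eta_n$ for all such $n,F$, and $\sum h_n=\infty$, then $f\mu\perp f\nu$.

(b) If $\int FR_n\ge(1-h_n)\int F-\eta_n$ for all such $n,F$, and $\sum h_n<\infty$, then $f\mu\sim f\nu$.

*Proof.* Put $T_M=\sum_{k>M}\eta_k$, so $T_M\to0$.

**Step 1: from $\mu$ to Lebesgue measure.** This step replaces integrals against the unknown measures $\mu,\nu$ by integrals of finite products. Let $N\ge n_0$ and $S_k\in\{P_k,Q_k,R_k\}$ for $k\le N$. Read $S_k/P_k$ as $1$, $D_k$ or $D_k^{1/2}$ respectively. Then $f\prod_{k\le N}(S_k/P_k)$ is continuous, so its $\mu$-integral is the limit as $N'\to\infty$ of $\int f\prod_{k\le N}S_k\prod_{N<k\le N'}P_k$. By (3), each extra factor $P_j$, $j>N$, changes the integral by at most $\eta_j$. Hence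
$$\Bigl|\int f\prod_{k\le N}\frac{S_k}{P_k}\,d\mu-\int f\prod_{k\le N}S_k\Bigr|\le T_N. \tag{4}$$
The same holds with $(\nu,Q_k)$ in place of $(\mu,P_k)$; there $S_k/Q_k$ is read as $D_k^{-1}$, $1$ or $D_k^{-1/2}$.

**Step 2: part (a).** We show that the weighted affinity of $\mu$ and $\nu$ is $0$. Let $J_N=\int f\prod_{k\le N}R_k$. Iterating the hypothesis from $M\ge n_0$ to $N>M$ gives $J_N\le\prod_{M<k\le N}(1-h_k)\,J_M+T_M$. The product tends to $0$ as $N\to\infty$, since $\sum h_k=\infty$; so $\limsup J_N\le T_M$ for all $M$, that is, $J_N\to0$. With $\tau=\mu+\nu$, the Cauchy–Schwarz inequality and (4), applied with all $S_k=R_k$ in both versions, give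
$$\int f\sqrt{\tfrac{d\mu}{d\tau}\tfrac{d\nu}{d\tau}}\,d\tau\le\Bigl(\int f\Phi_N\,d\mu\Bigr)^{1/2}\Bigl(\int f\Phi_N^{-1}\,d\nu\Bigr)^{1/2}\le J_N+T_N\to0.$$
So $\tau$-almost everywhere at least one of $f\frac{d\mu}{d\tau}$, $f\frac{d\nu}{d\tau}$ vanishes, and $f\mu\perp f\nu$.

**Step 3: part (b).** We show that $f^{1/2}\Phi_N$ converges in $L^2(\mu)$; the square of the limit will be the density of $f\nu$. Let $I_M=\int f\prod_{k\le M}Q_k$. By (3), $|I_N-I_M|\le T_M$ for $N>M\ge n_0$, so $(I_M)$ is bounded. Let $\sigma_M=\sum_{k>M}h_k$. For $N>M\ge n_0$, (4) with $S_k=Q_k$ gives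
$$\int f\Phi_N^2\,d\mu\le I_N+T_N\le I_M+T_M+T_N,\qquad\int f\Phi_M^2\,d\mu\le I_M+T_M .$$
For the mixed term, $\Phi_N\Phi_M=\prod_{k\le M}D_k\prod_{M<k\le N}D_k^{1/2}$. So (4) with $S_k=Q_k$ for $k\le M$ and $S_k=R_k$ for $M<k\le N$, followed by iteration of the hypothesis and the inequality $\prod_{M<k\le N}(1-h_k)\ge1-\sigma_M$, gives
$$\int f\Phi_N\Phi_M\,d\mu\ge\int f\prod_{k\le M}Q_k\prod_{M<k\le N}R_k-T_N\ge(1-\sigma_M)I_M-T_M-T_N.$$
Expanding the square,
$$\int f(\Phi_N-\Phi_M)^2\,d\mu\le2\sigma_MI_M+4T_M+3T_N\le2\sigma_MI_M+7T_M ,$$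
which tends to $0$ as $M\to\infty$, uniformly in $N>M$. So $f^{1/2}\Phi_N\to G$ in $L^2(\mu)$ for some $G$, and $f\Phi_N^2\to G^2$ in $L^1(\mu)$. Since $\Phi_N^2\mu\to\nu$ weak*, $f\nu=G^2\mu\ll\mu$. As $f\nu$ is carried by $\{f>0\}$, a set $E$ with $(f\mu)(E)=0$ has $\mu(E\cap\{f>0\})=0$ and hence $(f\nu)(E)=0$: thus $f\nu\ll f\mu$. All hypotheses are symmetric under $(P,\mu)\leftrightarrow(Q,\nu)$, with $D_n$ replaced by $1/D_n$ and $R_n$ unchanged, so also $f\mu\ll f\nu$. $\square$

## 4. Frequencies with $\sum|\lambda_n|/|\lambda_{n+1}|<\infty$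

The first thing to try is Proposition 2 with $f=1$ and one factor at a time. It succeeds when the frequencies grow fast enough.

*Proof of Theorem C.*

**Step 1: positive frequencies.** This is a normalization. Replacing $\lambda_n$ by $-\lambda_n$ and $a_n,b_n$ by their conjugates does not change the factors. It does not change $\rho(a_n,b_n)$ either, since $p_{\bar a}(x)=p_a(-x)$. So assume $0<\lambda_0<\lambda_1<\cdots$.

**Step 2: coefficients of modulus below $\frac12$.** Proposition 2 needs $D_n$ continuous and positive, so we must avoid zeros of the factors. Put $\theta=2^{-n-1}$ and $a_n'=(1-\theta)a_n$. Then $|a_n-a_n'|\le\theta/2$ and $|a_n+a_n'|\le1-\theta/2$, so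
$$\frac{|a_n-a_n'|^2}{1-|a_n+a_n'|}\le\frac{\theta^2/4}{\theta/2}=\frac\theta2,$$
and $\mu_a\sim\mu_{a'}$ by (2). The hypothesis on $\rho$ is not affected either. Since $|\sqrt x-\sqrt y|^2\le|x-y|$ and $p_{a_n}-p_{a_n'}=\theta(p_{a_n}-1)$,
$$\|\sqrt{p_{a_n}}-\sqrt{p_{a_n'}}\|_2^2\le\|p_{a_n}-p_{a_n'}\|_1=\theta\|p_{a_n}-1\|_1\le2\theta ,$$
which is summable; the same holds for $b$. Now $2(1-\rho(a,b))=\|\sqrt{p_a}-\sqrt{p_b}\|_2^2$, because $\int p_a=\int p_b=1$. So $\sum(1-\rho(a_n,b_n))<\infty$ says that the sequence $(\sqrt{p_{a_n}}-\sqrt{p_{b_n}})_n$ lies in $\ell^2(L^2)$. By the triangle inequality there, this holds for $(a,b)$ if and only if it holds for $(a',b')$. So assume $|a_n|,|b_n|<\frac12$ for all $n$.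

**Step 3: the weak* hypotheses.** Let $P_n(t)=p_{a_n}(\lambda_nt)$, $Q_n(t)=p_{b_n}(\lambda_nt)$ and $D_n=Q_n/P_n>0$. The first two weak* limits in Proposition 2 are the definitions of $\mu=\mu_a$ and $\nu=\mu_b$. Multiplying the partial products of $\mu_a$ by the continuous function $\Phi_N^2$ shows that $\Phi_N^2\mu_a$ is the Riesz product with coefficients $b_k$ for $k\le N$ and $a_k$ for $k>N$. Its Fourier coefficient at any given integer equals that of $\mu_b$ for large $N$, so $\Phi_N^2\mu_a\to\mu_b$ weak*. In the same way $\Phi_N^{-2}\mu_b\to\mu_a$.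

**Step 4: earlier factors vary slowly.** We bound the derivative of $F=\prod_{k<n}S_k$, $S_k\in\{P_k,Q_k,R_k\}$. Since $P_k^2=P_kP_k$, $Q_k^2=Q_kQ_k$, $R_k^2=P_kQ_k$, we have $F=\sqrt{XY}$, where $X$ and $Y$ are products over $k<n$ with each factor $P_k$ or $Q_k$. These are nonnegative trigonometric polynomials of degree at most $d=\sum_{k<n}\lambda_k$, with mean $1$ by dissociateness. By the Fejér–Riesz theorem, $X=|g_1|^2$ and $Y=|g_2|^2$ with polynomials $g_1,g_2$ in $e^{it}$ of degree at most $d$. Then $\|g_j\|_2=1$, and $\|g_j'\|_2\le d$ by Parseval. So $F=|g_1||g_2|$ is Lipschitz, $|F'|\le|g_1'||g_2|+|g_1||g_2'|$ almost everywhere, and $\|F'\|_1\le2d$.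

**Step 5: integrating against the next factor.** Let $g$ be one of $p_{a_n}$, $p_{b_n}$, $\sqrt{p_{a_n}p_{b_n}}$, with mean $\bar g\in\{1,1,\rho(a_n,b_n)\}$; in each case $\bar g\le1$. Let $G(x)=\int_0^x(g-\bar g)$ (ordinary integral). It is $2\pi$-periodic, and $|G|\le2\pi\cdot2\bar g\le4\pi$ because $g\ge0$. Integration by parts gives
$$\Bigl|\int F(t)g(\lambda_nt)\,dt-\bar g\int F\Bigr|=\frac1{\lambda_n}\Bigl|\int F'(t)G(\lambda_nt)\,dt\Bigr|\le\eta_n:=\frac{8\pi}{\lambda_n}\sum_{k<n}\lambda_k. \tag{5}$$
To see that $\sum\eta_n<\infty$, let $x_n=\frac1{\lambda_{n-1}}\sum_{k<n}\lambda_k$. Then $x_{n}=1+\frac{\lambda_{n-2}}{\lambda_{n-1}}x_{n-1}$, and the ratios tend to $0$, so $x_n\le C$. Thus $\eta_n\le8\pi C\lambda_{n-1}/\lambda_n$ for $n\ge1$, which is summable.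

**Step 6: conclusion.** By (5), all hypotheses of Proposition 2 hold with $f=1$, $n_0=0$ and $h_n=1-\rho(a_n,b_n)$, in both directions. Part (a) applies if $\sum h_n=\infty$, part (b) if $\sum h_n<\infty$. $\blacksquare$

**Where this stops.** The error in (5) is at least $8\pi\lambda_{n-1}/\lambda_n$. If $\sum\lambda_{n-1}/\lambda_n=\infty$, for instance for the powers of $3$, the errors are not summable and Proposition 2 gives nothing. Section 6 will show that this is more than a weakness of the estimate: what a factor contributes can depend on $t$.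

## 5. Divisibility and a zero–one law

A second natural approach ignores estimates and asks whether the set $S$ of (1) is forced to be trivial, as in a zero–one law. The source of triviality is translation invariance.

*Proof of Theorem B.* Let $\mu=\mu_a$ and $\nu=\mu_b$.

**Step 1: removing finitely many factors.** This step shows that $S$ depends only on the tails of the products. Let $P_n,P_n'$ be the products of the factors of $\mu,\nu$ with index $k<n$, and let $\mu^{(n)},\nu^{(n)}$ be the Riesz products over $\{\lambda_k\}_{k\ge n}$ with coefficients $a_k,b_k$. Then $\mu=P_n\mu^{(n)}$ and $\nu=P_n'\nu^{(n)}$. Since $P_n,P_n'$ are trigonometric polynomials with mean $1$, their zero sets are finite, hence null for all these measures by Lemma 1. So $\mu\sim\mu^{(n)}$ and $\nu\sim\nu^{(n)}$.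

**Step 2: an invariant choice of $S$.** The Fourier coefficients of $\mu^{(n)},\nu^{(n)}$ vanish off $d_n\mathbb Z$, so these measures are invariant under translation by $2\pi/d_n$. Let $S$ be the set in (1) for $\mu,\nu$, and $S_n$ the analogous set for $\mu^{(n)},\nu^{(n)}$. The translates of a density with respect to the invariant measure $\mu^{(n)}+\nu^{(n)}$ are densities of the same measures. Averaging over the finite group of translations gives invariant densities, so we may take $S_n$ invariant. The properties (1) depend only on the null sets of the two measures, so by Step 1 $S_n$ has them for $\mu,\nu$. By uniqueness $S=S_n$ up to a $(\mu+\nu)$-null set. Therefore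
$$1_S\mu=P_n\kappa_n,\qquad\kappa_n=1_{S_n}\mu^{(n)},\qquad\hat\kappa_n=0\text{ off }d_n\mathbb Z,\qquad\kappa_n(\mathbb T)\le1.$$

**Step 3: one term per coefficient.** We compute $\widehat{1_S\mu}$. Let $W_n=\{\sum_{k<n}\varepsilon_k\lambda_k:\varepsilon_k\in\{-1,0,1\}\}$, and let $I$ be the infinite set of $n$ in the hypothesis. For $n\in I$ the $3^n$ elements of $W_n$ are pairwise incongruent modulo $d_n$, since the difference of two of them has coefficients in $\{-2,\dots,2\}$. In particular $d_n\ge3^n$. So in
$$\widehat{1_S\mu}(m)=\sum_{w\in W_n}\hat P_n(w)\,\hat\kappa_n(m-w) \tag{6}$$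
at most one term is nonzero, namely that with $w\equiv m$ modulo $d_n$.

**Step 4: coefficients at words.** Let $m\in\bigcup_nW_n$. For large $n\in I$ the term in (6) is $w=m$, so $\widehat{1_S\mu}(m)=\hat P_n(m)\kappa_n(\mathbb T)=\hat\mu(m)\kappa_n(\mathbb T)$. For $m=0$ this reads $\kappa_n(\mathbb T)=\mu(S)$. Hence $\widehat{1_S\mu}(m)=\mu(S)\hat\mu(m)$.

**Step 5: coefficients elsewhere.** Let $m\notin\bigcup_nW_n$, so that $\hat\mu(m)=0$; we show $\widehat{1_S\mu}(m)=0$. If for some $n\in I$ no element of $W_n$ is congruent to $m$ modulo $d_n$, this is clear from (6). Otherwise, for each $n\in I$ let $w_n\in W_n$ be the unique element with $w_n\equiv m$ modulo $d_n$. For $n<n'$ in $I$ write $w_{n'}=w'+w''$, with $w'\in W_n$ and $w''$ a word in $\lambda_n,\dots,\lambda_{n'-1}$, so $w''\in d_n\mathbb Z$. Since $d_n\mid d_{n'}$, we get $w'\equiv m$ modulo $d_n$, hence $w'=w_n$. So the length $\ell_n$ of $w_n$ (the number of its letters) is nondecreasing along $I$. If it were bounded, then $w''$ would be empty from some point on and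 $w_n=w$ would be eventually constant, with $d_n\mid m-w$ and $d_n\to\infty$. That forces $m=w\in\bigcup_nW_n$, a contradiction. So $\ell_n\to\infty$, and $|\widehat{1_S\mu}(m)|\le|\hat P_n(w_n)|\le2^{-\ell_n}\to0$.

**Step 6: conclusion.** By Steps 4 and 5, $1_S\mu=\mu(S)\mu$. Evaluating on $S$ gives $\mu(S)=\mu(S)^2$, so $\mu(S)\in\{0,1\}$; likewise $\nu(S)\in\{0,1\}$. If $\mu(S)=0$, then $\nu(S)=0$ by (1), and $\mu=\mu|_{S^c}\perp\nu|_{S^c}=\nu$. If $\mu(S)=1$, then $\nu(S)\ne0$, so $\nu(S)=1$ and $\mu\sim\nu$.

**Step 7: divisibility chains.** We verify the hypothesis when $\lambda_n\mid\lambda_{n+1}$ for all $n$. Dissociateness and distinctness exclude $|\lambda_{n+1}/\lambda_n|\in\{1,2\}$, so the ratio is at least $3$ in modulus. Here $d_n=|\lambda_n|$ and $|\sum_{k<n}\varepsilon_k\lambda_k|\le2\sum_{k<n}|\lambda_k|<|\lambda_n|$. So divisibility by $d_n$ forces the sum to be $0$, and then all $\varepsilon_k=0$. $\blacksquare$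

**Where this stops.** The only information on $S$ comes from invariance under $2\pi/d_n$. If $\Lambda$ contains, arbitrarily far out, two coprime elements such as $m$ and $4m+1$, then $d_n=1$ for all $n$. Invariance under $2\pi/d_n$ then says nothing, and the hypothesis of Theorem B fails for every $n\ge1$, since $1$ divides everything.

## 6. The frequencies $m$ and $4m+1$

By Remark D we must work with coefficients near $\frac12$. For $0<\varepsilon\le2^{-10}$ let
$$p(u)=1+(1-2\varepsilon)\cos u,\qquad q(u)=1+(1-4\varepsilon)\cos u,$$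
the factors with coefficients $\frac12-\varepsilon$ and $\frac12-2\varepsilon$. Where do $p$ and $q$ differ most, in the sense of Hellinger? Both nearly vanish at $u=\pi$. Write $u=\pi+x$ with $|x|\le\pi$. Then
$$p=(1-\cos x)+2\varepsilon\cos x,\quad q=(1-\cos x)+4\varepsilon\cos x,\quad(\sqrt p-\sqrt q)^2=\frac{(p-q)^2}{(\sqrt p+\sqrt q)^2}=\frac{4\varepsilon^2\cos^2x}{(\sqrt p+\sqrt q)^2}.$$
We claim
$$(\sqrt p-\sqrt q)^2\ge\frac\varepsilon7\ \ (|x|\le\sqrt\varepsilon),\qquad(\sqrt p-\sqrt q)^2\le\varepsilon\ \ (\text{all }x),\qquad(\sqrt p-\sqrt q)^2\le\frac{10\varepsilon^2}{x^2}\ \ (0<|x|\le\pi). \tag{7}$$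
For $|x|\le\sqrt\varepsilon\le\frac1{32}$ we have $p\le\frac52\varepsilon$, $q\le\frac92\varepsilon$, $(\sqrt p+\sqrt q)^2\le2(p+q)\le14\varepsilon$ and $\cos^2x\ge\frac12$, which gives the first bound. Always $q\ge4\varepsilon$, which gives the second. For the third: if $\cos x\ge0$, then $p,q\ge1-\cos x=2\sin^2\frac x2\ge2x^2/\pi^2\ge x^2/10$; if $\cos x<0$, then $p,q\ge1\ge x^2/10$ because $\pi^2<10$. So $(\sqrt p+\sqrt q)^2\ge4x^2/10$ in both cases.

Consequently the affinity defect of a single factor, $1-\int\sqrt{pq}=\frac12\int(\sqrt p-\sqrt q)^2$, satisfies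
$$\frac{\varepsilon^{3/2}}{50}\le\frac12\cdot\frac{2\sqrt\varepsilon}{2\pi}\cdot\frac\varepsilon7\le1-\int\sqrt{pq}\le\frac1{4\pi}\Bigl(2\sqrt\varepsilon\cdot\varepsilon+2\int_{\sqrt\varepsilon}^\infty\frac{10\varepsilon^2}{x^2}\,dx\Bigr)\le2\varepsilon^{3/2}.$$
It is of order $\varepsilon^{3/2}$, between the terms $\varepsilon^2$ and $\varepsilon^2/(3\varepsilon)=\varepsilon/3$ of the two criteria in (2). It comes essentially from a tiny window around $x=0$: by (7), the part $|x|\ge\delta$ contributes at most $5\varepsilon^2/\delta^2$.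

So the defect sits near the points $t$ with $mt\equiv\pi$ modulo $2\pi$. Now add a *companion* factor $1+\cos((4m+1)t)$ to both products. At such a point,
$$(4m+1)t=4\cdot mt+t\equiv4\pi+t\equiv t ,$$
so the companion equals $1+\cos t$ there. It gives more weight to the windows near $t=0$ and less weight to those near $t=\pi$.

To quantify this, regard the fast variable $u=mt$ and the slow variable $t$ as unrelated. Freeze $t$ and average over $u$. The pair of factors then has total mass $\int p(u)(1+\cos(4u+t))\,du=1$ (and likewise for $q$), and its defect is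
$$h(t)=1-\int\sqrt{pq}\,(1+\cos(4u+t))\,du=\frac12\int(\sqrt p-\sqrt q)^2(1+\cos(4x+t))\,dx=h_0+h_4\cos t,$$
where $h_0=\frac12\int(\sqrt p-\sqrt q)^2$ and $h_4=\frac12\int(\sqrt p-\sqrt q)^2\cos4x\,dx$; the sine part drops out because $(\sqrt p-\sqrt q)^2$ is even in $x$. For small $\varepsilon$ the number $h_4$ is positive. Indeed, let $\varepsilon\le10^{-8}$. The window $|x|\le\sqrt\varepsilon$ contributes at least $0.99\,\varepsilon^{3/2}/(14\pi)\ge0.022\,\varepsilon^{3/2}$; the range up to $|x|=\pi/8$ contributes nonnegatively; and the rest contributes at least $-5\varepsilon^2\cdot64/\pi^2\ge-33\varepsilon^2\ge-0.0033\,\varepsilon^{3/2}$. This is the exact obstruction to the argument of Section 4: the defect is not a number but a function of the position $t$.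

One companion is not enough, however. Since $|h_4|\le h_0$, we have $h_0(1-|\cos t|)\le h(t)\le2h_0$. So if we use many such pairs with various $\varepsilon$, then for $\cos t\ne\pm1$ the sum of the frozen defects converges at $t$ if and only if the sum of the $h_0$ does. A bounded factor cannot separate convergence from divergence. The remedy is to use $J$ companions $1+\cos((K^jm+1)t)$, $1\le j\le J$, with $K$ even. All of them equal $1+\cos t$ where $mt\equiv\pi$, so the defect near $t$ is multiplied by about $(1+\cos t)^J$: exponentially large on $U$, exponentially small on $V$. Repeating this about $\varepsilon^{-3/2}$ times for each $J$ and letting $J$ run over $1,2,3,\dots$, we may expect the sum of the defects to diverge on $U$ and converge on $V$.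

## 7. The defect of a block with $J$ companions

For $J\ge1$ put
$$K=K_J=2J+2,\quad\delta_J=\frac1{JK^J},\quad L_J=2^JJ^2K^{2J},\quad\varepsilon=\varepsilon_J=L_J^{-2},\quad N_J=L_J^3=\varepsilon_J^{-3/2}.$$
The width $\delta_J$ is so small that $K^jx$ stays below $1/J$ for $|x|\le\delta_J$ and all $j\le J$. The number $\varepsilon_J$ is so small that the defect outside this window is negligible even after $N_J$ repetitions:
$$\varepsilon_J^{1/2}\delta_J^{-2}=2^{-J}. \tag{8}$$
Moreover $\sqrt{\varepsilon_J}\le\delta_J\le\frac14$ and $\sqrt{\varepsilon_J}\le\frac1{32}$, so (7) applies. With $p,q$ as in Section 6, formed with $\varepsilon=\varepsilon_J$, let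
$$w(u,t)=\prod_{j=1}^J\bigl(1+\cos(K^ju+t)\bigr).$$
A sum $\sum_{j=0}^J\epsilon_jK^j$ with integers $|\epsilon_j|\le2$ vanishes only if all $\epsilon_j=0$: if $i$ is the largest index with $\epsilon_i\ne0$, then the leading term has modulus at least $K^i$, and $2\sum_{j<i}K^j<K^i$ because $K\ge4$. So in the expansions of $w$, $pw$, $qw$ in powers of $e^{iu}$ only the product of the constant terms has frequency $0$, and for every $t$
$$\int w(u,t)\,du=\int p(u)w(u,t)\,du=\int q(u)w(u,t)\,du=1. \tag{9}$$
Let
$$h_J(t)=1-\int\sqrt{pq}\,w\,du=\tfrac12\int(\sqrt p-\sqrt q)^2w\,du\in[0,1];$$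
the two expressions agree by (9).

**Lemma 3.** Let $0<c<1$ and $J\ge2/c$.

1. If $\cos t\ge c$, then $N_Jh_J(t)\ge(1+\frac c2)^J/50$.
2. If $\cos t\le-c$, then $N_Jh_J(t)\le2(1-\frac c2)^J+5\cdot2^{-J}$.

*Proof.* Write $u=\pi+x$, $|x|\le\pi$. Since $K$ is even, $K^j\pi$ is a multiple of $2\pi$ for $j\ge1$, so $w=\prod_{j=1}^J(1+\cos(K^jx+t))$.

**Step 1: the companions in the window.** We bound $w$ for $|x|\le\delta_J$. There $|K^jx|\le1/J\le c/2$ for $1\le j\le J$. As the cosine is $1$-Lipschitz, each $\cos(K^jx+t)$ is at least $c/2$ if $\cos t\ge c$, and at most $-c/2$ if $\cos t\le-c$. So $w\ge(1+\frac c2)^J$ in the first case and $w\le(1-\frac c2)^J$ in the second.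

**Step 2: the lower bound.** For part 1 we use only the central window $|x|\le\sqrt\varepsilon\le\delta_J$. By the first bound in (7),
$$h_J(t)\ge\tfrac12\bigl(1+\tfrac c2\bigr)^J\cdot\tfrac{2\sqrt\varepsilon}{2\pi}\cdot\tfrac\varepsilon7=\bigl(1+\tfrac c2\bigr)^J\frac{\varepsilon^{3/2}}{14\pi}\ge\bigl(1+\tfrac c2\bigr)^J\frac{\varepsilon^{3/2}}{50},$$
and $N_J=\varepsilon^{-3/2}$.

**Step 3: the upper bound.** For part 2 we must control both the window and its complement, where $w$ may be large. In the window, the second and third bounds in (7) give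
$$\frac1{2\pi}\int_{|x|\le\delta_J}(\sqrt p-\sqrt q)^2\,dx\le\frac1{2\pi}\bigl(2\varepsilon^{3/2}+20\varepsilon^{3/2}\bigr)\le4\varepsilon^{3/2}.$$
For $\delta_J\le|x|\le\pi$ we have $(\sqrt p-\sqrt q)^2\le10\varepsilon^2\delta_J^{-2}$, and there we use $\int w\,du=1$ instead of a pointwise bound on $w$. Together with Step 1,
$$h_J(t)\le2\bigl(1-\tfrac c2\bigr)^J\varepsilon^{3/2}+5\varepsilon^2\delta_J^{-2}.$$
Multiply by $N_J=\varepsilon^{-3/2}$; by (8) the last term becomes $5\varepsilon^{1/2}\delta_J^{-2}=5\cdot2^{-J}$. $\square$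

## 8. Placing the blocks on the line

**The blocks.** Let $J(1)\le J(2)\le\cdots$ take each value $J\ge1$ exactly $N_J$ times. For block $n$ let
$$p_n(u,t)=p(u)w(u,t),\qquad q_n(u,t)=q(u)w(u,t),\qquad r_n=\sqrt{p_nq_n},$$
all formed with $J=J(n)$. Given $m_n\in\mathbb N$, put
$$\Lambda_n=\{m_n\}\cup\{m_nK^j+1:1\le j\le J(n)\},\quad K=K_{J(n)},\qquad\Lambda=\bigcup_n\Lambda_n.$$
At the frequency $m_n$ the coefficients are $a=\frac12-\varepsilon_{J(n)}$ and $b=\frac12-2\varepsilon_{J(n)}$; at all other frequencies $a=b=\frac12$. So $0<b\le a\le\frac12$ everywhere. Let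
$$P_n(t)=p_n(m_nt,t),\quad Q_n(t)=q_n(m_nt,t),\quad R_n(t)=r_n(m_nt,t),\quad D_n(t)=\frac{1+(1-4\varepsilon_{J(n)})\cos m_nt}{1+(1-2\varepsilon_{J(n)})\cos m_nt}>0.$$
Since $K^j(m_nt)+t=(m_nK^j+1)t$, the functions $P_n$ and $Q_n$ are the products of the factors of $\mu_a$ and $\mu_b$ over block $n$. Moreover $Q_n=P_nD_n$ and $R_n=\sqrt{P_nQ_n}$.

**Choice of the $m_n$.** We want the frozen averages of Section 7 to be correct up to summable errors. Each block is now treated as one unit, and only different blocks have to be far apart. For $i\ge2$ let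
$$\alpha_i(t)=\max\bigl(0,\cos t-\tfrac1i\bigr),\qquad\beta_i(t)=\max\bigl(0,-\cos t-\tfrac1i\bigr),$$
and let $\eta_n=2^{-n}/20$. Choose $m_1,m_2,\dots$ inductively so that

(i) $m_n\ge(n+2)\bigl(1+J(n)+\sum_{l<n}\sum_{\lambda\in\Lambda_l}\lambda\bigr)$;

(ii) for every $F=f\prod_{k<n}S_k$ with $f\in\{\alpha_i,\beta_i:2\le i\le n+1\}$, $S_k\in\{P_k,Q_k,R_k\}$, and every $s\in\{p_n,q_n,r_n\}$,
$$\Bigl|\int F(t)\,s(m_nt,t)\,dt-\int F(t)\,\bar s(t)\,dt\Bigr|\le\eta_n,\qquad\bar s(t)=\int s(u,t)\,du .$$

To see that (ii) can be met, note that for given $n$ it consists of finitely many requirements, and the functions $F$ depend only on $m_1,\dots,m_{n-1}$. Each requirement holds for all large $m_n$, because for $F\in C(\mathbb T)$ and $s\in C(\mathbb T^2)$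
$$\int F(t)\,s(mt,t)\,dt\to\int F\,\bar s\qquad(m\to\infty).$$
Both sides change by at most $\|F\|_1\|s-s'\|_\infty$ when $s$ is replaced by $s'$, so it is enough to check trigonometric polynomials, and hence $s=e^{i(ku+lt)}$. If $k=0$, both sides are equal. If $k\ne0$, then $\bar s=0$, and the left side is $\int F(t)e^{i(km+l)t}dt\to0$ by the Riemann–Lebesgue lemma. By (9) and the definition of $h_J$, the averages in (ii) are
$$\bar p_n=\bar q_n=1,\qquad\bar r_n=1-h_{J(n)}. \tag{10}$$

**$\Lambda$ is dissociate.** Suppose $\sum\epsilon_\lambda\lambda=0$ is a nontrivial relation with $|\epsilon_\lambda|\le2$, and let $n$ be the last block involved. With $\epsilon_0$ the coefficient of $m_n$ and $\epsilon_j$ that of $m_nK^j+1$, block $n$ contributes $m_nS+c$, where $S=\sum_{j=0}^{J(n)}\epsilon_jK^j$ and $c=\sum_{j\ge1}\epsilon_j$. By Section 7, $S\ne0$; also $|c|\le2J(n)$. So this contribution has modulus at least $m_n-2J(n)$, which by (i) exceeds $2\sum_{l<n}\sum_{\lambda\in\Lambda_l}\lambda$. The earlier blocks cannot cancel it, a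 contradiction.

**$\Lambda$ is lacunary.** In increasing order, $\Lambda$ is $\Lambda_1,\Lambda_2,\dots$, each block being listed in increasing order. There are three kinds of consecutive ratios. For $n\ge2$, $m_n/\max\Lambda_{n-1}\ge n+2\ge3$ by (i). Next, $(m_nK+1)/m_n>K\ge4$. Finally, for $1\le j<J(n)$,
$$\frac{m_nK^{j+1}+1}{m_nK^j+1}\ge\frac K2,$$
and this ratio is at least $3$ because $(K-3)m_nK^j\ge2$. As $K_{J(n)}\to\infty$, all ratios are at least $3$ and tend to $\infty$.

This $\Lambda$ escapes both positive theorems. In each block $m_n$ and $m_nK+1$ are coprime, so all the greatest common divisors in Theorem B are $1$. The $N_J$ blocks with $J(n)=J$ contribute at least $N_J/(2K_J)\ge1$ to the sum of the ratios of consecutive frequencies, so the sum in Theorem C diverges.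

## 9. Singular on one half circle, equivalent on the other

*Proof of Theorem A.* Let $\Lambda$, $a$, $b$ be as in Section 8. Dissociateness, lacunarity and $0<b_n\le a_n\le\frac12$ have been checked.

**Step 1: hypotheses of Proposition 2.** We check them for $\mu=\mu_a$, $\nu=\mu_b$ and the blocks $n\ge1$. The block partial products are a subsequence of the defining partial products, so $\prod_{k\le N}P_k\,\lambda\to\mu_a$ and $\prod_{k\le N}Q_k\,\lambda\to\mu_b$. Multiplying by a continuous function, as in Section 4, one sees that $\Phi_N^2\mu_a$ is the Riesz product with coefficients $b$ on the first $N$ blocks and $a$ afterwards. Its Fourier coefficients converge to those of $\mu_b$, so $\Phi_N^2\mu_a\to\mu_b$; in the same way $\Phi_N^{-2}\mu_b\to\mu_a$. For $f\in\{\alpha_i,\beta_i\}$, condition (ii) is available for all $n\ge i-1$, so by (10) the estimate (3) holds with $n_0=i-2$.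

**Step 2: singularity on $U$.** Let $f=\alpha_i$, $i\ge2$. Every $F=f\prod_{k<n}S_k$ is nonnegative and supported in $A_i=\{\cos t\ge\frac1i\}$. By (ii) and (10), for $n\ge i-1$,
$$\int FR_n\le\int F(1-h_{J(n)})+\eta_n\le(1-h_n^-)\int F+\eta_n,\qquad h_n^-=\inf_{A_i}h_{J(n)}.$$
Lemma 3, part 1, with $c=\frac1i$ applies for $J\ge2i$. Since each $J$ occurs $N_J$ times,
$$\sum_nh_n^-\ge\sum_{J\ge2i}N_J\inf_{A_i}h_J\ge\sum_{J\ge2i}\frac1{50}\Bigl(1+\frac1{2i}\Bigr)^J=\infty.$$
By Proposition 2(a), $\alpha_i\mu_a\perp\alpha_i\mu_b$ for every $i\ge2$. So, with $\tau=\mu_a+\mu_b$, the product of the densities $\frac{d\mu_a}{d\tau}\frac{d\mu_b}{d\tau}$ vanishes $\tau$-almost everywhere on each set $\{\alpha_i>0\}$, hence on their union $U$. That is, $\mu_a|_U\perp\mu_b|_U$.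

**Step 3: equivalence on $V$.** Let $f=\beta_i$, $i\ge2$, so that $F$ is supported in $B_i=\{\cos t\le-\frac1i\}$. As before, for $n\ge i-1$,
$$\int FR_n\ge\int F(1-h_{J(n)})-\eta_n\ge(1-h_n^+)\int F-\eta_n,\qquad h_n^+=\sup_{B_i}h_{J(n)}\le1.$$
The finitely many $n$ with $J(n)<2i$ contribute a finite amount to $\sum h_n^+$. By Lemma 3, part 2, with $c=\frac1i$, the others contribute at most
$$\sum_{J\ge2i}N_J\sup_{B_i}h_J\le\sum_J\Bigl(2\Bigl(1-\frac1{2i}\Bigr)^J+5\cdot2^{-J}\Bigr)<\infty.$$
By Proposition 2(b), $\beta_i\mu_a\sim\beta_i\mu_b$ for every $i\ge2$. So $\mu_a$ and $\mu_b$ have the same null sets inside each $\{\beta_i>0\}$, hence inside their union $V$: $\mu_a|_V\sim\mu_b|_V$.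

**Step 4: both halves carry mass.** Without this, Steps 2 and 3 could be empty statements. For $i=2$, condition (ii) is available from $n=1$ on. Using it with $s=p_n$ and $\bar p_n=1$, and multiplying in one block after the other,
$$\int\alpha_2\,d\mu_a\ge\int\alpha_2-\sum_{n\ge1}\eta_n=\frac1{2\pi}\int_{-\pi/3}^{\pi/3}\bigl(\cos t-\tfrac12\bigr)dt-\frac1{20}=\frac1{2\pi}\Bigl(\sqrt3-\frac\pi3\Bigr)-\frac1{20}>0,$$
since the first term exceeds $0.1$. So $\mu_a(U)>0$. Using $\beta_2$ instead of $\alpha_2$, and $q_n$ instead of $p_n$, the same bound gives $\mu_a(V),\mu_b(U),\mu_b(V)>0$. Finally, $\{\cos t=0\}$ consists of two points and is null for both measures by Lemma 1, so $\mu_a(U\cup V)=\mu_b(U\cup V)=1$.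

**Step 5: neither alternative holds.** If $\mu_a\ll\mu_b$, then $\mu_a|_U\ll\mu_b|_U$, which contradicts $\mu_a|_U\perp\mu_b|_U$ and $\mu_a(U)>0$. If $\mu_a\perp\mu_b$, then $\mu_a|_V\perp\mu_b|_V$, which contradicts $\mu_a|_V\sim\mu_b|_V$ and $\mu_a(V)>0$. $\blacksquare$

As a check against (2): the two sequences differ only at the frequencies $m_n$, where $a-b=\varepsilon_{J(n)}$ and $1-(a+b)=3\varepsilon_{J(n)}$. So
$$\sum|a_n-b_n|^2=\sum_JN_J\varepsilon_J^2=\sum_J\frac1{L_J}<\infty,\qquad\sum\frac{|a_n-b_n|^2}{1-|a_n+b_n|}=\sum_J\frac{N_J\varepsilon_J}3=\sum_J\frac{L_J}3=\infty,$$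
and neither of the two quoted criteria applies to this pair, as must be the case.
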